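# Bridge-addable classes: connectivity of a random unlabelled graph

## 1. Counting forests on four and on seven vertices

Take all forests on four vertices, up to isomorphism. There are six of them:
$$P_4,\quad K_{1,3},\quad P_3\cup K_1,\quad P_2\cup P_2,\quad P_2\cup 2K_1,\quad 4K_1,$$
where $P_k$ is the path on $k$ vertices. Two are connected, so a uniformly random unlabelled forest on four vertices is connected with probability $2/6=1/3$.

Now take seven vertices. The numbers of unlabelled trees on $1,\dots,7$ vertices are $1,1,1,2,3,6,11$. In a partition of $7$ at most one part is $4$ or more, and trees on at most three vertices are unique, so the number of forests with prescribed component sizes is the number of trees on the largest size. Sorting by the number of components: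

- one component: $11$;
- two components: $6+1$, $5+2$, $4+3$ give $6+3+2=11$;
- three components: $5+1+1$, $4+2+1$, $3+3+1$, $3+2+2$ give $3+2+1+1=7$;
- four components: $4+1+1+1$, $3+2+1+1$, $2+2+2+1$ give $2+1+1=4$;
- five, six and seven components: $2$, $1$ and $1$.

The total is $37$, and the connected fraction is $11/37<1/3$.

Here is a very different family. Let $a\ge 1$ and consider two graphs on $2a$ vertices: $K_a\cup K_a$, and the graph obtained from it by one edge between the two copies. Up to isomorphism it does not matter which edge we add. One of the two graphs is connected: the fraction is $1/2$.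

The two families share one closure property.

**Definition.** A class of graphs $\mathcal A$ is *bridge-addable* if for every $G\in\mathcal A$, every two components $C,C'$ of $G$ and all $x\in V(C)$, $x'\in V(C')$, the graph obtained from $G$ by adding the edge $xx'$ belongs to $\mathcal A$.

Forests form such a class, since an edge between two components closes no cycle. So does the pair of graphs built from two cliques. Graphs are finite and simple, and classes are closed under isomorphism. Write $\mathcal A_n$ for the finite set of unlabelled graphs (isomorphism classes) on $n$ vertices in $\mathcal A$, $\mathcal U_1\subseteq\mathcal A_n$ for the connected ones, and $\kappa(G)$ for the number of components of $G$.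

In a bridge-addable class every disconnected graph can be completed to a connected one inside the class. Does this force a positive proportion of connected graphs, with one constant for all classes and all $n$? This is posed as a conjecture in the list "Open Problems" (https://web.math.princeton.edu/~pds/barbados2014/prob.pdf): there is $c>0$ such that, for every bridge-addable $\mathcal A$, a uniformly random unlabelled graph on $n$ vertices from $\mathcal A$ is connected with probability at least $c$, for every $n$ with $\mathcal A_n\ne\emptyset$. We shall prove it.

**Theorem 1.** For every bridge-addable $\mathcal A$ and every $n$ with $\mathcal A_n\neq\emptyset$,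
$$|\mathcal U_1|\ \ge\ \frac{2}{39\cdot 9^{11}}\,|\mathcal A_n| .$$

The constant is not optimized. The forests on seven vertices show that the best constant is at most $11/37$, so it lies in $\bigl[\frac{2}{39\cdot 9^{11}},\frac{11}{37}\bigr]$; its value is not determined here.

The same proof gives more. Let $t_N$ be the number of unlabelled trees on $N$ vertices. Otter (*The number of trees*, Ann. of Math. 49 (1948)) proved
$$t_N\sim K\rho^{-N}N^{-5/2},\qquad K>0,\quad \rho=0.3383\ldots \tag{1}$$

**Theorem 2.** For each $\lambda\in(0,1/\rho)$ there is $C(\lambda)<\infty$ such that for every bridge-addable $\mathcal A$, every $n$, and every $v:\mathcal A_n\to[0,\infty)$ with $v(G)\le v(G+xy)$ whenever $x,y$ lie in different components of $G$,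
$$\sum_{G\in\mathcal A_n}v(G)\lambda^{\kappa(G)}\le C(\lambda)\sum_{G\in\mathcal U_1}v(G).$$
For $\lambda\ge 1/\rho$ no such constant exists, even with $v\equiv1$.

Examples of allowed functions $v$ are $v\equiv 1$, the number of edges $e(G)$, and $s^{e(G)}$ for $s\ge1$. On a first pass through the proofs, set $v\equiv 1$ and $\lambda=1$.

## 2. Double counting with labels, and what isomorphism destroys

The sensible first attempt is to count pairs $(G,H)$ in which $H$ is $G$ plus a bridge. For *labelled* graphs on $\{1,\dots,n\}$ this works at once. Let $\mathcal L_m$ be the set of labelled graphs in $\mathcal A$ with $m$ components. If $G\in\mathcal L_{m+1}$ has components of sizes $n_0,\dots,n_m$, the number of bridges one can add is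
$$\sum_{i<j}n_in_j\ \ge\ \sum_{i<j}(n_i+n_j-1)=mn-\tbinom{m+1}{2}\ \ge\ m(n-m),$$
because $(n_i-1)(n_j-1)\ge0$. Conversely, $H\in\mathcal L_m$ has at most $n-m$ bridges, since every bridge lies in every spanning forest. So $m(n-m)|\mathcal L_{m+1}|\le (n-m)|\mathcal L_m|$, that is, $|\mathcal L_{m+1}|\le|\mathcal L_m|/m$. Summing, $\sum_m|\mathcal L_m|\le e\,|\mathcal L_1|$.

For unlabelled graphs the lower bound in this argument collapses. Take the class of all graphs. From $K_a\cup K_a$ there are $a^2$ ways to add a bridge, but all give the same unlabelled graph. On the other side, let $H$ be the chain of cliques $K_3,K_4,\dots,K_{k+2}$, consecutive ones joined by a bridge. It has $k-1$ bridges, and deleting different ones gives non-isomorphic graphs: the cut after the $j$-th clique leaves the groups of clique sizes $\{3,\dots,j+2\}$ and $\{j+3,\dots,k+2\}$. If $k$ is a multiple of $4$ and $a=k(k+5)/4$, both examples have $k(k+5)/2$ vertices. So a graph may have only one upward neighbor while another has $k-1$ downward neighbors, and comparing minimum with maximum degrees gives no constant.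

We therefore stop adding all bridges. From $G$ we add only bridges chosen so that the result $H$, together with little extra information, gives $G$ back. The tool is a tree in which an added bridge can be seen.

## 3. Bridge trees and their longest paths

**Definition.** For a connected graph $C$, a *blob* is a component of the graph obtained from $C$ by deleting all its bridges. The *bridge tree* $B(C)$ has the blobs as nodes and the bridges as edges. Path lengths are always counted in nodes. $L(C)$ is the number of nodes on a longest path of $B(C)$; for a tree $T$, $L(T)$ is likewise the number of nodes on a longest path of $T$.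

$B(C)$ is a tree: contracting the blobs, which are connected, leaves a connected graph in which every edge is still a bridge. For example, take triangles $abc$ and $dfg$, the edge $cd$ and a pendant vertex $h$ attached to $a$. The bridges are $cd$ and $ah$, the blobs are $\{h\},\{a,b,c\},\{d,f,g\}$, and $B(C)$ is a path on three nodes, so $L(C)=3$. If $C$ is a tree then $B(C)=C$. If $C$ has no bridge then $L(C)=1$. The chain of cliques of Section 2 has $L=k$.

An edge is a bridge exactly when it lies on no cycle. If $x\in C$ and $y\in D$ lie in different components, adding $xy$ creates no cycle. So $xy$ becomes a bridge, no other bridge or blob changes, and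

$$B(C\cup D+xy)\ =\ B(C)\cup B(D)\ +\ \text{the edge joining the blob of }x\text{ to the blob of }y. \tag{2}$$

Read backwards: deleting a bridge deletes one edge of the bridge tree, and the two trees that remain are the bridge trees of the two new components.

**Definition.** For $\ell\ge1$, let $\mathcal A^\ell\subseteq\mathcal A_n$ consist of the connected graphs together with the disconnected graphs all of whose components have $L\ge\ell$.

Thus $\mathcal A^1=\mathcal A_n\supseteq\mathcal A^2\supseteq\cdots$. For forests on four vertices, $\mathcal A^2=\{P_4,K_{1,3},P_2\cup P_2\}$ and $\mathcal A^3=\{P_4,K_{1,3}\}$.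

**A convention on unlabelled graphs.** For each unlabelled graph fix a representative, and make every choice below (components, paths, vertices) once and for all in it. When a construction applied to $G$ yields a graph isomorphic to the representative of $H$, transport the added edges to that representative by some isomorphism. A path $Q$ fixed in the representative of $H$ knows nothing about $G$. Hence the constructions must guarantee that *every* longest path of the bridge tree crosses the added edge in a known way. That statement is invariant under isomorphism, so it applies to $Q$.

Here is the first use of (2). Let $G$ have a component $C$ with $L(C)$ maximum and another component $D$. Add a bridge $e$ joining an end blob of a longest path of $B(C)$ to an end blob of a longest path of $B(D)$. Then every longest path of the new bridge tree crosses $e$, so $e$ is one of the edges of $Q$. But which one? For the chain of cliques, cut after the $j$-th clique and rejoin at the same vertices. All $k-1$ graphs obtained by cutting may be sent by such a rule to the one chain $H$. The unknown position of $e$ on $Q$ costs an unbounded factor.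

The remedy is to spread $G$ over many images. If $L(D)=\ell$ is large, $e$ need not join the ends; about $\ell/2$ positions on each side are available, hence about $\ell^2/4$ images. Each receives a share of order $1/\ell^2$ of the weight of $G$, and a sum of $1/p^2$ over the possible positions $p$ converges, with a small value when $\ell$ is large. We carry this out now.

## 4. Long components: a bridge that every longest path crosses

**Lemma 1.** Let $x_1,\dots,x_M$ be a longest path in a tree and $1\le i\le (M+1)/2$. The longest path starting at $x_i$ has exactly $M-i+1$ nodes.

**Proof.** The path $x_i,\dots,x_M$ has $M-i+1$ nodes. Let $R$ be any path starting at $x_i$, with $r$ nodes. If $R$ avoids $x_{i+1}$ (or $i=M$), then, the graph being a tree, $R$ meets none of $x_{i+1},\dots,x_M$, and $x_M,\dots,x_{i+1}$ followed by $R$ is a path with $M-i+r$ nodes. So $M-i+r\le M$, and $r\le i\le M-i+1$. If $R$ uses $x_{i+1}$, its second node is $x_{i+1}$ and it avoids $x_1,\dots,x_{i-1}$. Then $x_1,\dots,x_{i-1}$ followed by $R$ is a path with $i-1+r\le M$ nodes, so $r\le M-i+1$. $\square$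

**Proposition 1.** Let $t\ge1$, let $v$ be as in Theorem 2, and let $\mathcal U_m$ be the set of graphs in $\mathcal A^{2t}$ with exactly $m$ components (for $m=1$: all connected graphs in $\mathcal A_n$). Then for all $m\ge1$
$$\sum_{G\in\mathcal U_{m+1}}v(G)\le q_t\sum_{H\in\mathcal U_m}v(H),\qquad q_t=\frac2t+\frac4{t+\frac12}<\frac6t .$$

**Proof.**

**Step 1: the images of $G$.** This step produces $\lceil\ell/2\rceil^2$ images. Let $G\in\mathcal U_{m+1}$. Choose a component $C$ with $M=L(C)$ maximum, and a component $D\ne C$ with $\ell=L(D)$ minimum among the components other than $C$. Then $M\ge\ell\ge2t$. Fix longest paths $x_1,\dots,x_M$ in $B(C)$ and $y_1,\dots,y_\ell$ in $B(D)$, and a vertex in each blob on them. For $1\le i,j\le\lceil\ell/2\rceil$ let $H=H(G,i,j)$ be $G$ plus an edge $e$ between the fixed vertex of $x_i$ and the fixed vertex of $y_j$. Then $H\in\mathcal A_n$, $\kappa(H)=m$ and $v(H)\ge v(G)$. Let $H_0$ be the component of $H$ containing $e$.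

**Step 2: every longest path of $B(H_0)$ crosses $e$.** This step makes $e$ visible. Since $i\le\lceil M/2\rceil\le(M+1)/2$ and $j\le\lceil\ell/2\rceil\le(\ell+1)/2$, Lemma 1 applies on both sides. The longest paths through $e$ have exactly
$$(M-i+1)+(\ell-j+1)\ \ge\ M+\ell+2-2\lceil\ell/2\rceil\ \ge\ M+1 \tag{3}$$
nodes. A path avoiding $e$ lies in $B(C)$ or $B(D)$ and has at most $M$ nodes. So every longest path of $B(H_0)$ passes through $e$ and has exactly
$$p:=\ell-j+1$$
nodes on the side of $D$. Moreover $L(H_0)>M$, so $H_0$ is the unique component of $H$ with largest $L$. The other components have $L\ge2t$ as before, so $H\in\mathcal U_m$.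

**Step 3: recovery.** This step shows that $H$, one of the two ends of a fixed path, and $p$ determine $(G,i,j)$. In the representative of $H$ fix a longest path $Q$ of $B(H_0)$, where $H_0$ is the component with largest $L$. Given which end of $Q$ lies in $D$, and given $p$, the edge $e$ is the $p$-th edge of $Q$ from that end. Hence we know $G=H-e$; we know $D$ (the component of $H_0-e$ containing that end) and $C$ (the other one); then $\ell=L(D)$, $M=L(C)$, $j=\ell+1-p$, and finally $i=M+\ell+2-j-L(H_0)$, by the equality $L(H_0)=(M-i+1)+(\ell-j+1)$. In particular $(H,\text{end},p)$ determines $\ell$. Also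
$$\ell\ge\max(p,2t),\qquad p\ge\ell-\lceil\ell/2\rceil+1=\lfloor\ell/2\rfloor+1\ge t+1. \tag{4}$$

**Step 4: counting.** This step adds up what each $H$ receives. Give each triple $(G,i,j)$ the weight $v(G)/\lceil\ell/2\rceil^2$; the triples of $G$ together carry $v(G)$. For each end and each $p$, the graph $H$ receives at most one triple, of weight at most $v(H)/\lceil\max(p,2t)/2\rceil^2$ by (4). So $H$ receives at most $v(H)$ times
$$2\Bigl[\sum_{p=t+1}^{2t-1}\frac1{t^2}+\sum_{p\ge2t}\frac1{\lceil p/2\rceil^2}\Bigr]
=2\Bigl[\frac{t-1}{t^2}+\frac1{t^2}+2\sum_{u>t}\frac1{u^2}\Bigr].$$
Here $p=2t$ contributes $1/t^2$, and each $u>t$ equals $\lceil p/2\rceil$ for exactly the two values $p=2u-1,2u$. Since $\frac1{u^2}<\frac1{u^2-1/4}=\frac1{u-1/2}-\frac1{u+1/2}$, the last sum telescopes to less than $\frac1{t+1/2}$. The total factor is less than $2\bigl[\frac1t+\frac2{t+1/2}\bigr]=q_t$, and $q_t<\frac2t+\frac4t=\frac6t$. $\square$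

**Example.** Let $t=1$ and $G=P_3\cup P_3$, so $M=\ell=3$ and $i,j\in\{1,2\}$. The pair $(1,1)$ gives $P_6$. The pair $(2,2)$ joins the two centers and gives $L=4=M+1$, the smallest value that (3) allows. The pairs $(1,2)$ and $(2,1)$ give the same unlabelled tree: a path on five vertices with an extra leaf at its second vertex. They are told apart by the end and the position: $p=2$ counted from the forked end in the first case, $p=3$ counted from the other end in the second.

When $q_t<1$, iterating the proposition and summing a geometric series controls all of $\mathcal A^{2t}$. Now $q_t$ decreases in $t$, with $q_5=\frac25+\frac8{11}=\frac{62}{55}>1$ and $q_6=\frac13+\frac8{13}=\frac{37}{39}<1$. So the proposition serves us for components with $L\ge12$. For shorter ones its ratio exceeds $1$, and a graph may have very many of them, so the iterated bound is useless.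

## 5. Short components: absorbing all of them in one move

Look at isolated vertices. A component with $L=1$ offers a single position, and recovering the added edge costs a factor $2$ for the choice of an end of $Q$. Attaching $N$ isolated vertices one after another in this way costs $2^N$. We can do better by attaching all $N$ at once: assemble them into a tree $\tau$ and hang $\tau$ on the end of a longest path of a largest component. If $H$ and $N$ determine the original graph and $\tau$ up to two possibilities, the total cost is $\sum_N 2/(\text{number of available shapes }\tau\text{ on }N\text{ nodes})$. This sum is bounded as soon as the number of shapes grows exponentially.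

To keep the joining edge visible on every longest path, the tree must be hung from an end of one of its own longest paths.

**Definition.** A rooted tree $\tau$ is *admissible* if its root is an end of a longest path of $\tau$. Equivalently, its height $h$, the maximal number of nodes on a path starting at the root, equals $L(\tau)$. Let $a_N$ be the number of admissible rooted trees with $N$ nodes, up to rooted isomorphism.

For $N=3$ only the path rooted at an end is admissible; rooted at its middle it has height $2$ but $L=3$. For $N=4$ there are two: $P_4$ rooted at an end and $K_{1,3}$ rooted at a leaf. So $a_3=1$ and $a_4=2$.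

**Lemma 2.** $a_1=a_2=1$; $a_N\ge2^{N-3}$ for $N\ge3$; $a_N\ge t_N$ for all $N$.

**Proof.** The values $a_1=a_2=1$ are clear. Rooting each unlabelled tree at an end of a longest path gives pairwise non-isomorphic admissible trees, so $a_N\ge t_N$.

Let $N\ge3$. Take a path $v_1,\dots,v_h$ with $h\ge3$, rooted at $v_1$, and attach $m_i\ge0$ leaves to $v_i$ for $2\le i\le h-1$, where $\sum_{i=2}^{h-1}(1+m_i)=N-2$. The tree has $h+\sum m_i=N$ nodes. Leaves attached to $v_i$ are at level $i+1\le h$, where the root is at level $1$, so the height is $h$. A path between leaves at $v_i$ and $v_j$, $i\le j$, has at most $j-i+3\le(h-1)-2+3=h$ nodes. A path from a leaf at $v_i$ to a node of the path $v_1,\dots,v_h$ has at most $\max(i+1,\,h-i+2)\le h$ nodes. So $L=h$, and the tree is admissible. Level $i+1$ consists of $v_{i+1}$ and the $m_i$ leaves at $v_i$, so its size is $1+m_i$, and the level sizes recover the sequence $(1+m_2,\dots,1+m_{h-1})$. Hence distinct compositions of $N-2$ give distinct rooted trees, and there are $2^{N-3}$ compositions. $\square$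

**Proposition 2.** Let $v$ be as in Theorem 2. For all $\ell\ge1$ and $\lambda>0$, with $\sigma(\lambda)=\sum_{N\ge1}\lambda^N/a_N$,
$$\sum_{G\in\mathcal A^\ell}v(G)\lambda^{\kappa(G)}\le\bigl(1+2\sigma(\lambda)\bigr)\sum_{H\in\mathcal A^{\ell+1}}v(H)\lambda^{\kappa(H)} .$$

If $\sigma(\lambda)=\infty$ we read $\infty\cdot0$ as $0$; in the proof only $N\le n$ occurs, so the inequality holds even with the finite sum over $N\le n$ in place of $\sigma(\lambda)$.

**Proof.**

**Step 1: the construction.** This step sends each $G\in\mathcal A^\ell\setminus\mathcal A^{\ell+1}$ to one graph for each admissible tree. Such a $G$ is disconnected, all its components have $L\ge\ell$, and some component has $L=\ell$. Choose a component $C$ with $M:=L(C)$ maximum, and let $D_1,\dots,D_N$ be all *other* components with $L=\ell$. Then $N\ge1$: if $C$ itself has $L=\ell$, then all of the at least two components have $L=\ell$.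

In each $B(D_a)$ fix a longest path with ends $u_a,w_a$ (so $u_a=w_a$ if $\ell=1$). Let $q$ be an end of a longest path in $B(C)$. Fix a vertex in each of these blobs.

Let $\tau$ be an admissible rooted tree on nodes $1,\dots,N$, with one labelling fixed for each isomorphism type, with root $r$ and height $h$. For each parent–child pair $(a,b)$ of $\tau$ add an edge between $w_a$ and $u_b$; also add an edge $e$ between $u_r$ and $q$. All these edges join the fixed vertices of the blobs. Each joins different components at the moment it is added. So the result $H=H(G,\tau)$ is in $\mathcal A_n$, with $\kappa(H)=\kappa(G)-N$ and $v(H)\ge v(G)$.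

Let $H_0$ be the component of $H$ containing $C$, let $T=B(H_0)$, and let $O$ be the component of $T-e$ containing $u_r$. By (2), $O$ is the union of the trees $B(D_a)$ and the $N-1$ added edges other than $e$, and the other component of $T-e$ is $B(C)$.

**Step 2: levels.** This step describes the added edges without mentioning $G$. Let the *level* of a node of $O$ be the number of nodes on the path from $u_r$ to it. Suppose node $a$ of $\tau$ has depth $\delta$ (the root has depth $1$). Then $u_a$ has level $(\delta-1)\ell+1$, $w_a$ has level $\delta\ell$, and all blobs of $D_a$ have levels in $[(\delta-1)\ell+1,\delta\ell]$. This is proved by induction on $\delta$. For $\delta=1$ the node $u_a=u_r$ has level $1$; for $\delta>1$ the parent $a'$ of $a$ has $w_{a'}$ at level $(\delta-1)\ell$, and the path from $u_r$ enters $D_a$ from there through $u_a$, so $u_a$ has level $(\delta-1)\ell+1$. A path in $B(D_a)$ starting at $u_a$ has at most $\ell$ nodes, and the one to $w_a$ has exactly $\ell$.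

An edge inside some $B(D_a)$ joins two consecutive levels in one window $[(\delta-1)\ell+1,\delta\ell]$, while an added edge $w_au_b$ joins level $\delta\ell$ to level $\delta\ell+1$. Hence

$$\text{the added edges inside } O \text{ are exactly the edges of } O \text{ joining level } i\ell \text{ to level } i\ell+1 \text{ for some } i\ge1, \tag{5}$$

and the maximum level in $O$ is $h\ell$.

**Step 3: longest paths.** This step shows that every longest path of $T$ crosses $e$ with exactly $h\ell$ nodes in $O$, and that $H\in\mathcal A^{\ell+1}$. Let $R$ be a path in $O$. Contracting each $B(D_a)$ to a node turns $O$ into $\tau$ and $R$ into a path of $\tau$, which has at most $L(\tau)=h$ nodes; this is where admissibility is used. Inside each $B(D_a)$, $R$ has at most $\ell$ nodes. So $L(O)\le h\ell$. Paths of $T$ avoiding $e$ therefore have at most $\max(h\ell,M)$ nodes. A path through $e$ has at most $h\ell$ nodes in $O$ and at most $M$ in $B(C)$. Both are attained at once, since $O$ has a node of level $h\ell$ and $q$ is an end of a longest path of $B(C)$. So the longest paths through $e$ have exactly $h\ell+M$ nodes, more than any path avoiding $e$. Every longest path of $T$ thus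 uses $e$ and has exactly $h\ell$ nodes in $O$.

Also $L(H_0)=h\ell+M>M$, so $H_0$ is the unique component of $H$ with largest $L$. The other components of $H$ are the components of $G$ other than $C,D_1,\dots,D_N$, and these have $L\ge\ell+1$; likewise $L(H_0)\ge\ell+1$. So $H\in\mathcal A^{\ell+1}$.

**Step 4: recovery.** This step proves that, given $H$, $\ell$ and $N$, there are at most two pairs $(G,\tau)$ with $H(G,\tau)=H$ and with this value of $N$. The height $h$ is not given, so it must be found.

In the representative of $H$ fix a longest path $Q$ of $T=B(H_0)$, where $H_0$ is the component with largest $L$. Choose one of the two directions, $Q=(z_1,\dots,z_s)$, and suppose that the end of $Q$ in $O$ is $z_1$. For $j\ge1$ with $j\ell<s$ let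

- $f_j$ be the edge $z_{j\ell}z_{j\ell+1}$;
- $O_j$ be the component of $T-f_j$ containing $z_1$, with levels counted from $z_{j\ell}$ (level $1$);
- $X_j$ be the set consisting of $f_j$ and all edges of $O_j$ joining levels $i\ell$ and $i\ell+1$ for some $i\ge1$.

These objects depend only on $H$, $\ell$ and the directed path $Q$. By Step 3, the first $h\ell$ nodes of $Q$ are those in $O$, and $s=h\ell+M>h\ell$. So $z_{h\ell}=u_r$, $e=f_h$ and $O=O_h$, and by (5) $X_h$ is exactly the set of added edges. In particular $|X_h|=N$.

Next, $X_j\subsetneq X_{j+1}$ whenever both are defined. The tree $O_j$ does not contain $f_{j+1}$, which lies beyond $f_j$ on $Q$; so $O_j$ and $f_j$ lie in $O_{j+1}$. Counting back from $z_{(j+1)\ell}$, the node $z_{j\ell+1}$ has level $\ell$ in $O_{j+1}$ and $z_{j\ell}$ has level $\ell+1$, so $f_j\in X_{j+1}$. The path from $z_{(j+1)\ell}$ to a node of $O_j$ runs through $f_j$, so this node has level in $O_{j+1}$ equal to $\ell$ plus its level in $O_j$. An edge of $O_j$ joining levels $i\ell$ and $i\ell+1$ thus joins levels $(i+1)\ell$ and $(i+1)\ell+1$ of $O_{j+1}$. Therefore $X_j\subseteq X_{j+1}$. Finally $f_{j+1}\in X_{j+1}\setminus X_j$.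

So the sizes $|X_j|$ strictly increase, and $h$ is the unique $j$ with $|X_j|=N$. This determines $X_h$ and $G=H-X_h$. It also determines $\tau$: its nodes are the components of $O_h-X_h$, its edges are the edges in $X_h\setminus\{f_h\}$, and its root is the component containing $z_{h\ell}$. The two directions of $Q$ give at most two pairs.

**Step 5: counting.** This step sums the weights. Split the weight of each $G\in\mathcal A^\ell\setminus\mathcal A^{\ell+1}$ equally among its $a_N$ trees $\tau$, where $N=N(G)$. Since $\kappa(G)=N+\kappa(H(G,\tau))$ and $v(G)\le v(H(G,\tau))$,
$$\sum_{G\in\mathcal A^\ell\setminus\mathcal A^{\ell+1}}v(G)\lambda^{\kappa(G)}=\sum_{N}\sum_{(G,\tau)}\frac{v(G)\lambda^{N+\kappa(H(G,\tau))}}{a_N}\le\sum_{H\in\mathcal A^{\ell+1}}v(H)\lambda^{\kappa(H)}\sum_{N}\frac{2\lambda^N}{a_N},$$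
where the inner sum in the middle runs over the pairs with the given value of $N$. Adding $\sum_{H\in\mathcal A^{\ell+1}}v(H)\lambda^{\kappa(H)}$ to both sides gives the claim. $\square$

**Example.** Let $\ell=1$ and $G=P_2\cup4K_1$. Then $C=P_2$, $M=2$, $N=4$, and there are $a_4=2$ images. The path gives $P_6$. The star rooted at a leaf has $h=3$ and gives the path $z_1z_2z_3z_4z_5$ with an extra leaf $y$ at $z_2$: here $z_2$ is the center of the star, $z_3$ its root, and $\{z_4,z_5\}=C$. Decode this tree with $N=4$. For $\ell=1$ the set $X_j$ consists of $f_j=z_jz_{j+1}$ and all edges of $O_j$. From $z_1$ the sizes $|X_1|,\dots,|X_4|$ are $1,3,4,5$, so $h=3$; deleting $X_3$ leaves $z_4z_5$ and four isolated vertices, as it should. In the other direction the sizes are $1,2,3,5$, so that direction yields nothing for $N=4$.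

## 6. Eleven moves on short components and a geometric series

Each use of Proposition 2 costs a constant factor, so we may use it only a bounded number of times. We need it up to the threshold $L\ge12$ at which the ratio in Proposition 1 drops below $1$.

**Proof of Theorem 1.** Take $v\equiv1$ and $\lambda=1$.

**Step 1: reach $\mathcal A^{12}$.** This step removes short components. By Lemma 2,
$$\sigma(1)\le1+1+\sum_{N\ge3}2^{-(N-3)}=4,$$
so Proposition 2 gives $|\mathcal A^\ell|\le9|\mathcal A^{\ell+1}|$. Applying this for $\ell=1,\dots,11$ gives $|\mathcal A_n|=|\mathcal A^1|\le9^{11}|\mathcal A^{12}|$.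

**Step 2: reach $\mathcal U_1$.** This step joins the long components. Proposition 1 with $t=6$ gives $|\mathcal U_{m+1}|\le\frac{37}{39}|\mathcal U_m|$ for all $m\ge1$, so
$$|\mathcal A^{12}|=\sum_{m\ge1}|\mathcal U_m|\le\frac{|\mathcal U_1|}{1-37/39}=\frac{39}{2}|\mathcal U_1| .$$
Hence $|\mathcal A_n|\le\frac{39}2\,9^{11}\,|\mathcal U_1|$. $\square$

## 7. Exponential moments of the number of components, and the threshold $1/\rho$

**Proof of Theorem 2.**

**Step 1: the upper bound for $\lambda<1/\rho$.** This step repeats Section 6 with weights. Let $0<\lambda<1/\rho$. By Lemma 2, $\sigma(\lambda)\le\sum_N\lambda^N/t_N$. By (1) the terms of this series are asymptotic to $K^{-1}(\lambda\rho)^NN^{5/2}$, so $\sigma(\lambda)<\infty$. Choose an integer $t\ge1$ with $t\ge12\lambda$; then $\lambda q_t<6\lambda/t\le\frac12$. Proposition 2 for $\ell=1,\dots,2t-1$ and then Proposition 1, iterated, give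
$$\sum_{G\in\mathcal A_n}v(G)\lambda^{\kappa(G)}\le(1+2\sigma(\lambda))^{2t-1}\sum_{m\ge1}\lambda^m\sum_{G\in\mathcal U_m}v(G)\le(1+2\sigma(\lambda))^{2t-1}\cdot2\lambda\sum_{G\in\mathcal U_1}v(G),$$
since $\sum_{m\ge1}\lambda^mq_t^{m-1}\le2\lambda$. So $C(\lambda)=2\lambda(1+2\sigma(\lambda))^{2t-1}$ will do.

**Step 2: no constant for $\lambda\ge1/\rho$.** This step uses isolated vertices in forests. Let $\mathcal A$ be the class of forests, $v\equiv1$, $\lambda\ge1/\rho$. Fix $J\ge1$ and let $n>J$. Consider the forests consisting of a tree on $n-j$ vertices plus $j$ isolated vertices, $0\le j<J$. The tree has at least two vertices, so $j$ is the number of isolated vertices, and these forests are pairwise distinct. Such a forest has $j+1$ components. Hence, by (1),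
$$\frac1{t_n}\sum_{G\in\mathcal A_n}\lambda^{\kappa(G)}\ \ge\ \sum_{j<J}\lambda^{j+1}\frac{t_{n-j}}{t_n}\ \xrightarrow[n\to\infty]{}\ \sum_{j<J}\lambda^{j+1}\rho^j\ \ge\ \lambda J. \tag{6}$$
Here $t_n=|\mathcal U_1|$ and $J$ is arbitrary, so no constant $C(\lambda)$ exists. $\square$

**Corollary (a).** For $G$ uniform in $\mathcal A_n$, $P(\kappa(G)\ge m)\le C(\lambda)\lambda^{-m}$ for all $m$ and all $0<\lambda<1/\rho$, where for $\lambda<1$ the constant is increased to at least $1$ if necessary. The exponential rate is sharp.

**Proof.** For $\lambda\ge1$, Theorem 2 with $v\equiv1$ gives $E\lambda^{\kappa(G)}\le C(\lambda)|\mathcal U_1|/|\mathcal A_n|\le C(\lambda)$, and Markov's inequality gives the bound. For $\lambda<1$ we have $\lambda^{-m}\ge1$, so the bound is trivial once $C(\lambda)\ge1$. For sharpness, let $f_n$ be the number of unlabelled forests on $n$ vertices. Counting trees on $n-m$ vertices together with $m$ isolated vertices,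
$$P(\kappa\ge m+1)\ \ge\ \frac{t_{n-m}}{f_n}=\frac{t_{n-m}}{t_n}\cdot\frac{t_n}{f_n}.$$
By (1) the first factor tends to $\rho^m$, and by Theorem 1 the second is at least $c=\frac{2}{39\cdot9^{11}}$. So $\liminf_nP(\kappa\ge m+1)\ge c\rho^m$ for every $m$, and the rate $\rho$ cannot be improved. $\square$

**Corollary (b).** Let $s>0$ and let $G\in\mathcal A_n$ be drawn with probability proportional to $s^{e(G)}$. For each fixed $s>\rho$, $G$ is connected with probability at least $c(s)>0$, uniformly in $\mathcal A$ and $n$. For $s\le\rho$ this fails.

**Proof.** Adding an edge between two components raises $e$ by one and lowers $\kappa$ by one, so it leaves $e+\kappa$ unchanged. Let $\rho<s\le1$. Put $v(G)=s^{e(G)+\kappa(G)}$, which is invariant under bridge addition, and $\lambda=1/s<1/\rho$. Then $v(G)\lambda^{\kappa(G)}=s^{e(G)}$, and on $\mathcal U_1$ we have $v(G)=s\cdot s^{e(G)}$. Theorem 2 reads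
$$\sum_{G\in\mathcal A_n}s^{e(G)}\le s\,C(1/s)\sum_{G\in\mathcal U_1}s^{e(G)},$$
so the probability of being connected is at least $1/(sC(1/s))$. For $s\ge1$ take $v(G)=s^{e(G)}$, which does not decrease when a bridge is added, and $\lambda=1$; the probability is at least $1/C(1)$.

Let $s\le\rho$ and take forests on $n$ vertices. Here $e+\kappa=n$, so the weights are proportional to $\lambda^\kappa$ with $\lambda=1/s\ge1/\rho$. The probability of being connected is $\lambda t_n/\sum_G\lambda^{\kappa(G)}$. By (6) its upper limit as $n\to\infty$ is at most $\lambda/(\lambda J)=1/J$ for every $J$, so it tends to $0$. $\square$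

## 8. Two cliques and the vertices outside a largest component

Corollary (a) controls the number of components uniformly over all bridge-addable classes. The number of *vertices* outside a largest component is not uniformly controlled in this way. The class from Section 1, consisting of $K_a\cup K_a$ and of $K_a\cup K_a$ plus one edge between the two copies, is bridge-addable and has exactly two unlabelled graphs on $n=2a$ vertices. With probability $1/2$ exactly $n/2$ vertices lie outside a largest component.
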